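\title{Every lattice embeds into the quasiorder lattice of a semilattice}

\begin{abstract}
We prove that every lattice is isomorphic to a sublattice of the lattice of
compatible quasiorders of a suitable semilattice. More precisely, the complete
sublattices of such quasiorder lattices are exactly the algebraic lattices, and
for an infinite cardinal $\kappa$ every lattice with at most $\kappa$ elements
embeds into the quasiorder lattice of the free semilattice on $\kappa$
generators. The proof builds a semilattice with an asymmetric distance whose
values lie in a prescribed join-semilattice.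
\end{abstract}

\section{Introduction}

Let $\mathbf A=(A;F)$ be an algebra. A \emph{quasiorder} of $\mathbf A$ is a
reflexive and transitive relation $\rho\subseteq A\times A$ that is
\emph{compatible} with the operations: if $f\in F$ is $n$-ary and
$(a_i,b_i)\in\rho$ for $i=1,\dots,n$, then
$(f(a_1,\dots,a_n),f(b_1,\dots,b_n))\in\rho$. The symmetric quasiorders are the
congruences of $\mathbf A$, and the antisymmetric ones are its compatible
partial orders. Intersections of quasiorders are quasiorders, so under
inclusion they form a complete lattice $\operatorname{Quo}\mathbf A$, with least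
element the equality relation $\Delta$ and greatest element the full relation
$\nabla$.

A \emph{semilattice} is an algebra $\mathbf S=(S;\wedge)$ with one associative,
commutative and idempotent binary operation; $x\le y$ means $x\wedge y=x$. Both
$\le$ and $\ge$ are quasiorders of $\mathbf S$. On the two-element semilattice
the quasiorders are $\Delta$, $\le$, $\ge$ and $\nabla$, while the congruences
are only $\Delta$ and $\nabla$.

Which lattices occur inside $\operatorname{Quo}\mathbf S$? Here an
\emph{embedding} of lattices is an injective map that preserves binary joins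
and meets. For congruences there is a severe restriction: the lattice
$\mathbf M_3$, which consists of $0$, $1$ and three atoms, does not embed into
the congruence lattice of any semilattice (Proposition~\ref{prop:con}). One
might expect a restriction of the same kind for quasiorders. However, it is
known that $\operatorname{Quo}(\mathrm{FS}(\omega))$, the quasiorder lattice of
the free semilattice on countably many generators, contains a sublattice
isomorphic to $\mathbf M_3$, and it is conjectured in \cite{quo} that any
lattice is embeddable into the quasiorder lattice of a suitable semilattice.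
We prove this conjecture.

\begin{theorem}\label{thm:A}
For every lattice $\mathbf L$ there is a semilattice $\mathbf S$ such that
$\mathbf L$ embeds into $\operatorname{Quo}\mathbf S$.
\end{theorem}

The method gives a sharper statement, for which we recall some terminology. A
subset $D$ of an ordered set is \emph{directed} if it is nonempty and any two
of its elements have an upper bound in $D$. An element $m$ of a complete
lattice is \emph{compact} if $m\le\bigvee X$ implies $m\le\bigvee X_0$ for some
finite $X_0\subseteq X$; equivalently, if $m\le\bigvee D$ with $D$ directed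
implies $m\le d$ for some $d\in D$. The least element is compact, and so is the
join of two compact elements. A complete lattice is \emph{algebraic} if each
element is a join of compact elements. A \emph{complete sublattice} of a
complete lattice $M$ is a subset closed under the joins and meets, computed in
$M$, of arbitrary nonempty subsets. The free semilattice $\mathrm{FS}(\kappa)$
on $\kappa$ generators is the set of nonempty finite subsets of $\kappa$ with
union as the operation; every map from its generators (the singletons) to a
semilattice extends to a homomorphism. Finally, $\rho\circ\sigma$ is the set of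
pairs $(x,z)$ such that $(x,y)\in\rho$ and $(y,z)\in\sigma$ for some $y$.

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[(1)] For every algebraic lattice $L$ there are a semilattice $\mathbf S$
and an embedding $\Phi\colon L\to\operatorname{Quo}\mathbf S$ preserving
arbitrary joins and meets, with $\Phi(0)=\Delta$, $\Phi(1)=\nabla$, and
$\Phi(x\vee y)=\Phi(x)\circ\Phi(y)\circ\Phi(x)$ for all $x,y\in L$. If $\kappa$
is an infinite cardinal and $L$ has at most $\kappa$ compact elements, one can
take $|S|\le\kappa$.
\item[(2)] A complete lattice is isomorphic to a complete sublattice of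
$\operatorname{Quo}\mathbf S$ for some semilattice $\mathbf S$ if and only if
it is algebraic.
\item[(3)] Let $\kappa$ be an infinite cardinal. A complete lattice is
isomorphic to a complete sublattice of $\operatorname{Quo}(\mathrm{FS}(\kappa))$
if and only if it is algebraic with at most $\kappa$ compact elements. Every
lattice of cardinality at most $\kappa$ embeds into
$\operatorname{Quo}(\mathrm{FS}(\kappa))$. In particular, every countable
lattice embeds into $\operatorname{Quo}(\mathrm{FS}(\omega))$.
\item[(4)] In Theorem~\ref{thm:A}, ``embeds into'' cannot be replaced by ``is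
isomorphic to'': no chain with at least $3$ elements is isomorphic to
$\operatorname{Quo}\mathbf S$ for any semilattice $\mathbf S$.
\end{itemize}
\end{theorem}

Section~\ref{sec:basic} shows why congruences are restricted and how a
six-element semilattice escapes the restriction. Section~\ref{sec:dist} reduces
the embedding problem to an interpolation property of asymmetric distances. The
heart of the paper is Section~\ref{sec:ext}, where the six-element example
becomes a general one-step extension. Section~\ref{sec:iter} iterates it, and
Section~\ref{sec:rest} proves parts (2)--(4) of Theorem~\ref{thm:B}.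

\section{Congruences versus quasiorders}\label{sec:basic}

A relation $\rho$ on a semilattice $S$ is \emph{closed under translations} if
$(x,y)\in\rho$ implies $(x\wedge z,y\wedge z)\in\rho$ for all $z\in S$.

\begin{lemma}\label{lem:basic}
Let $S$ be a semilattice.
\begin{itemize}
\item[(a)] A reflexive and transitive relation on $S$ is compatible if and
only if it is closed under translations.
\item[(b)] The least quasiorder containing a set $X$ of pairs is the transitive
closure of $X^+=\Delta\cup X\cup\{(x\wedge z,y\wedge z):(x,y)\in X,\ z\in S\}$.
In particular, the join of a nonempty family of quasiorders is the transitive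
closure of their union.
\item[(c)] The union of a directed family of quasiorders is a quasiorder. If
$h\colon S'\to S$ is a homomorphism and $\rho$ is a quasiorder of $S$, then
$h^{-1}(\rho)=\{(u,v):(h(u),h(v))\in\rho\}$ is a quasiorder of $S'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Compatibility applied to $(x,y)$ and $(z,z)$ gives closure under
translations. Conversely, from $(x,y),(u,v)\in\rho$ two translations give
$(x\wedge u,y\wedge u)$ and $(y\wedge u,y\wedge v)$, and transitivity gives
$(x\wedge u,y\wedge v)\in\rho$.

(b) The relation $X^+$ is reflexive and closed under translations, because two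
successive translations by $z$ and $z'$ are the translation by $z\wedge z'$.
Translating a path step by step shows that the transitive closure is again
closed under translations, so it is a quasiorder by (a). Every quasiorder
containing $X$ contains it. If $X$ is a nonempty union of quasiorders, then
$X^+=X$.

(c) Transitivity and compatibility concern two pairs at a time, and two pairs
of a directed union lie in one member. For $h^{-1}(\rho)$ all three properties
transfer from $\rho$, compatibility because $h(u\wedge u')=h(u)\wedge h(u')$.
\end{proof}

By (b), a join of congruences in $\operatorname{Quo}\mathbf S$ is symmetric, so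
the congruences form a sublattice of $\operatorname{Quo}\mathbf S$. The next
proposition is not used in the proofs of the theorems; it shows what a
construction has to avoid.

\begin{proposition}\label{prop:con}
If $\rho,\sigma,\tau$ are congruences of a semilattice and
$\rho\cap\sigma=\rho\cap\tau$, then $\rho\cap(\sigma\vee\tau)=\rho\cap\sigma$.
Hence $\mathbf M_3$ does not embed into the congruence lattice of a
semilattice.
\end{proposition}

\begin{proof}
Put $\mu=\rho\cap\sigma=\rho\cap\tau$ and let $(x,y)\in\rho\cap(\sigma\vee\tau)$.
Choose $x=z_0,z_1,\dots,z_n=y$ with each $(z_i,z_{i+1})$ in $\sigma\cup\tau$,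
and put $w=x\wedge y$. Translating $(x,y)$ by $x$ and then by $z_i$ gives
$(x\wedge z_i,w\wedge z_i)\in\rho$. We show by downward induction that these
pairs lie in $\mu$. For $i=n$ the pair is $(w,w)$. If
$(z_i,z_{i+1})\in\sigma$, then
\begin{equation}\label{eq:sym}
x\wedge z_i\ \mathrel{\sigma}\ x\wedge z_{i+1}\ \mathrel{\mu}\
w\wedge z_{i+1}\ \mathrel{\sigma}\ w\wedge z_i ,
\end{equation}
where the last step uses the symmetry of $\sigma$. So the pair with index $i$
lies in $\rho\cap\sigma=\mu$; if $(z_i,z_{i+1})\in\tau$, the same chain with
$\tau$ puts it in $\rho\cap\tau=\mu$. For $i=0$ we get $(x,w)\in\mu$.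
Exchanging $x$ and $y$ gives $(y,w)\in\mu$, so $(x,y)\in\mu$. The three atoms
of $\mathbf M_3$ satisfy the hypothesis but not the conclusion.
\end{proof}

For quasiorders the last step of \eqref{eq:sym} points the wrong way, and the
implication can fail.

\begin{example}\label{ex:six}
Let $S'$ be the product of the chains $0<1<2$ and $0<1$, with coordinatewise
meet and elements
\[
q=(0,0),\quad p'=(1,0),\quad p=(2,0),\quad r=(0,1),\quad b=(1,1),\quad a=(2,1),
\]
as in Figure~\ref{fig:six}. Let $\sigma$ be the quasiorder generated by $(a,p)$
and $(r,b)$, let $\tau$ be generated by $(p,r)$, and $\rho$ by $(a,b)$. We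
compute them with Lemma~\ref{lem:basic}(b), omitting diagonal pairs.
\begin{itemize}
\item Translating $(a,p)$ by $b$ and by $r$ gives $(b,p')$ and $(r,q)$;
translating $(r,b)$ by $p$ or $p'$ gives $(q,p')$; other translations give
nothing new. Transitivity adds only $(r,p')$. So $\sigma$ consists of
$(a,p),(r,b),(b,p'),(r,q),(q,p'),(r,p')$.
\item Translating $(p,r)$ by $p,b,p',r$ gives $(p,q),(p',r),(p',q),(q,r)$.
With $(p,r)$ these five pairs are transitively closed, and they form $\tau$.
\item Translating $(a,b)$ by $p$ gives $(p,p')$, and $\rho$ consists of $(a,b)$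
and $(p,p')$.
\end{itemize}
The three lists are disjoint, so $\rho\cap\sigma=\rho\cap\tau=\sigma\cap\tau=\Delta$.
On the other hand, the path $a\mathrel{\sigma}p\mathrel{\tau}r\mathrel{\sigma}b$
puts the generator of $\rho$ into $\sigma\vee\tau$, so
$\rho\cap(\sigma\vee\tau)=\rho\ne\Delta$. Along this path the induction
\eqref{eq:sym} stops at $i=1$: it needs $(r,p')\in\tau$, and only $(p',r)$ is
in $\tau$.

This is not yet a copy of $\mathbf M_3$. The only pair in $\rho\cup\tau$ that
starts at $a$ is $(a,b)$, and none starts at $b$, so
$(a,p)\notin\rho\vee\tau$. The points $p$ and $r$ repair the pair $(a,b)$ but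
create new pairs in need of repair, and the construction has to be iterated.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\node (q) at (0,0) {$q$};
\node (pp) at (-1,1) {$p'$};
\node (p) at (-2,2) {$p$};
\node (r) at (1,1) {$r$};
\node (b) at (0,2) {$b$};
\node (a) at (-1,3) {$a$};
\draw (q)--(pp)--(p)--(a)--(b)--(r)--(q);
\draw (pp)--(b);
\draw[->,thick,dashed] (a) to[bend right=40] node[above left] {$\sigma$} (p);
\draw[->,thick,dashed] (r) to[bend right=40] node[above right] {$\sigma$} (b);
\draw[->,thick,dashed] (p) .. controls (-2.6,-0.8) and (0.8,-1.6) ..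
  node[pos=0.3,left] {$\tau$} (r);
\end{tikzpicture}
\caption{The Hasse diagram (solid) of a six-element semilattice obtained from
the chain $b<a$ by adding $p\le a$, $r\le b$ and the meets $p'=p\wedge b$,
$q=p\wedge r$. The dashed arrows are the generators of two quasiorders $\sigma$
and $\tau$; they form a path from $a$ to $b$.}\label{fig:six}
\end{figure}

\section{Distances with values in a join-semilattice}\label{sec:dist}

An iterated construction must keep track of many quasiorders at once and
prevent their intersections from growing. It is convenient to encode them in a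
single function that assigns to each pair $(x,y)$ the least price of a move
from $x$ to $y$, where prices combine by joins. From now on $K$ is a
join-semilattice with least element $0$.

\begin{definition}
A \emph{$K$-semilattice} is a pair $(S,\delta)$, where $S$ is a semilattice and
$\delta\colon S\times S\to K$ satisfies, for all $x,y,z\in S$:
\begin{itemize}
\item[(D1)] $\delta(x,y)=0$ if and only if $x=y$;
\item[(D2)] $\delta(x,z)\le\delta(x,y)\vee\delta(y,z)$;
\item[(D3)] $\delta(x\wedge z,y\wedge z)\le\delta(x,y)$.
\end{itemize}
For $\gamma\in K$ put $\rho_\gamma=\{(x,y):\delta(x,y)\le\gamma\}$.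
\end{definition}

Symmetry of $\delta$ is not required.

\begin{lemma}\label{lem:obs}
A function $\delta\colon S\times S\to K$ with $\delta(x,x)=0$ for all $x$
satisfies {\rm(D2)} and {\rm(D3)} if and only if $\rho_\gamma$ is a quasiorder
of $S$ for every $\gamma\in K$.
\end{lemma}

\begin{proof}
Each $\rho_\gamma$ is reflexive. If (D2) and (D3) hold, then $\rho_\gamma$ is
transitive by (D2) and closed under translations by (D3), so
Lemma~\ref{lem:basic}(a) applies. Conversely, transitivity of $\rho_\gamma$ for
$\gamma=\delta(x,y)\vee\delta(y,z)$ is (D2), and closure of $\rho_\gamma$ under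
translations for $\gamma=\delta(x,y)$ is (D3).
\end{proof}

An \emph{ideal} of $K$ is a nonempty down-set closed under $\vee$. Every ideal
contains $0$, so intersections of ideals are ideals, and the ideals form a
complete lattice $\operatorname{Idl}K$. The join of a nonempty family
$(I_j)_j$ consists of all $k\le k_1\vee\dots\vee k_n$ with $n\ge1$ and
$k_1,\dots,k_n\in\bigcup_jI_j$; the join $I\vee J$ consists of all
$k\le\alpha\vee\beta$ with $\alpha\in I$, $\beta\in J$. For an ideal $I$ put
\[
\Phi(I)=\{(x,y)\in S\times S:\delta(x,y)\in I\}.
\]
Because each pair has a single price, $\Phi$ preserves meets automatically.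
Joins are the difficulty: a move of price at most $\alpha\vee\beta$ must be
decomposed into moves of price at most $\alpha$ or at most $\beta$. Guided by
Example~\ref{ex:six}, we say that $(S,\delta)$ has the \emph{interpolation
property} if for all $x,y\in S$ and $\alpha,\beta\in K$ with
$\delta(x,y)\le\alpha\vee\beta$ there are $p,r\in S$ with
\begin{equation}\label{eq:ip}
\delta(x,p)\le\alpha,\qquad \delta(p,r)\le\beta,\qquad \delta(r,y)\le\alpha .
\end{equation}

\begin{proposition}\label{prop:phi}
Let $(S,\delta)$ be a $K$-semilattice with the interpolation property such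
that $\delta$ is onto $K$. Then $\Phi$ is an injective map
$\operatorname{Idl}K\to\operatorname{Quo}\mathbf S$ that preserves arbitrary
joins and meets, $\Phi(\{0\})=\Delta$, $\Phi(K)=\nabla$, and
$\Phi(I\vee J)=\Phi(I)\circ\Phi(J)\circ\Phi(I)$ for all ideals $I,J$.
\end{proposition}

\begin{proof}
The relation $\Phi(I)=\bigcup_{\gamma\in I}\rho_\gamma$ is a directed union of
quasiorders, hence a quasiorder. By definition
$\Phi(\bigcap_jI_j)=\bigcap_j\Phi(I_j)$ and $\Phi(K)=\nabla$, and (D1) gives
$\Phi(\{0\})=\Delta$; the last two equations cover the empty meet and the empty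
join. Given $k\in K$, choose $x,y$ with $\delta(x,y)=k$; then $k\in I$ if and
only if $(x,y)\in\Phi(I)$, so $\Phi(I)$ determines $I$.

Let $(I_j)_j$ be a nonempty family with join $I$, and let
$\psi=\bigvee_j\Phi(I_j)$. Since $\Phi$ is monotone, $\psi\subseteq\Phi(I)$. For
the converse we show by induction on $n$ that
$\delta(x,y)\le k_1\vee\dots\vee k_n$ with $k_1,\dots,k_n\in\bigcup_jI_j$
implies $(x,y)\in\psi$. For $n=1$ the pair lies in $\Phi(I_j)$ for an $I_j$
containing $k_1$. For $n>1$ take $p,r$ as in \eqref{eq:ip} with $\alpha=k_1$
and $\beta=k_2\vee\dots\vee k_n$. Then $(x,p),(r,y)\in\psi$ by the case $n=1$,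
$(p,r)\in\psi$ by the induction hypothesis, and $\psi$ is transitive.

Finally, if $\delta(x,y)\le\alpha\vee\beta$ with $\alpha\in I$, $\beta\in J$,
then \eqref{eq:ip} puts $(x,y)$ into $\Phi(I)\circ\Phi(J)\circ\Phi(I)$. This
relation is contained in $\Phi(I\vee J)$, which is transitive and contains
$\Phi(I)$ and $\Phi(J)$.
\end{proof}

If $\delta$ were symmetric, every $\Phi(I)$ would be a congruence. So for
$K=\mathbf M_3$, whose ideal lattice is again $\mathbf M_3$, no symmetric
$\delta$ satisfies the hypotheses of Proposition~\ref{prop:phi}.

\section{The one-step extension}\label{sec:ext}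

We say that a $K$-semilattice $(S',\delta')$ \emph{extends} $(S,\delta)$ if $S$
is a subsemilattice of $S'$ and $\delta'$ agrees with $\delta$ on $S\times S$.

\begin{lemma}[Extension Lemma]\label{lem:ext}
Let $(S,\delta)$ be a $K$-semilattice, let $a,b\in S$, and let
$\alpha,\beta\in K\setminus\{0\}$ satisfy $\delta(a,b)\le\alpha\vee\beta$. Then
there are a $K$-semilattice $(S',\delta')$ extending $(S,\delta)$ and elements
$p,r\in S'$ with
\[
\delta'(a,p)\le\alpha,\qquad\delta'(p,r)\le\beta,\qquad\delta'(r,b)\le\alpha .
\]
Moreover, $|S'|\le4|S|$.
\end{lemma}

Without the operation $\wedge$ one new point $p$ would do: the values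
$\delta'(s,p)=\delta(s,a)\vee\alpha$ and $\delta'(p,s)=\beta\vee\delta(b,s)$
satisfy (D1) and (D2). In a semilattice a new point comes with its meets, and
(D3) can bound the price of one new pair in two unrelated ways. Suppose that
$p\le a$ is meant as a copy of $a$, that $p\not\le b$, and that
$\delta'(p,b)\le\beta$. Translating $(p,b)$ and $(a,b)$ by $p$ shows that the
nonzero element $\delta'(p,p\wedge b)$ lies below both $\beta$ and
$\delta(a,b)$. This is impossible if these are distinct atoms of
$K=\mathbf M_3$. The remedy is to let the $\beta$-step end at a second new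
point $r\le b$, a copy of $b$: then $\beta$ bounds the price of
$(p,p\wedge r)$, and $\delta(a,b)$ bounds the price of the different pair
$(p,p\wedge b)$.

\subsection*{The four levels}
An element of the extension lies below neither, one, or both of $p$ and $r$.
We record this in the semilattice $T=\{0,1\}^2$ of \emph{levels}, with
coordinatewise meet and elements
\[
\mathbf 1=(1,1),\qquad P=(1,0),\qquad R=(0,1),\qquad Q=(0,0).
\]
Thus $\mathbf 1$ is the top, $Q=P\wedge R$ is the bottom, and $S$ will occupy
level $\mathbf 1$. The $\alpha$-steps $(a,p)$ and $(r,b)$ have levels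
$(\mathbf 1,P)$ and $(R,\mathbf 1)$. Translating these by $R$ and $P$ gives
$(R,Q)$ and $(Q,P)$, and transitivity adds $(R,P)$. These five pairs are the
non-diagonal pairs of
\[
A=\{((e,f),(e',f'))\in T\times T: e\le e',\ f\ge f'\}.
\]
The $\beta$-step $(p,r)$ has levels $(P,R)$, and its translations by $P$ and
$R$ lead to
\[
E=\{(P,Q),(P,R),(Q,R)\}.
\]
The table below classifies all pairs $(i,j)$, with $i$ indexing the rows; a
dash marks the four pairs in neither $A$ nor $E$.
\[
\begin{array}{c|cccc}
 &\mathbf 1&P&Q&R\\\hline
\mathbf 1&=&A&-&-\\
P&-&=&E&E\\
Q&-&A&=&E\\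
R&A&A&A&=
\end{array}
\]
The point is that $A\cap E=\emptyset$: no pair of distinct levels is charged
both as an $\alpha$-step and as a $\beta$-step. This is where asymmetry is
essential, since the congruence of $T$ generated by $(\mathbf 1,P)$ and
$(R,\mathbf 1)$ also contains $(P,R)$. We shall use the following facts.
\begin{itemize}
\item[(T1)] $A$ is a quasiorder of $T$, being the intersection of the preimages
of $\le$ and $\ge$ under the two projections $T\to\{0,1\}$.
\item[(T2)] If $(i,j)\in E$, then $i\in\{P,Q\}$ and $j\in\{Q,R\}$.
\item[(T3)] If $(i,j),(j,k)\in E\cup\Delta$ and at least one of them is in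
$E$, then $(i,k)\in E$. Indeed, if both are in $E$, then $j=Q$ by (T2), and
$(i,k)=(P,R)$.
\item[(T4)] If $(i,j)\in E$ and $k\in T$, then $(i\wedge k,j\wedge k)\in E$ or
$i\wedge k=j\wedge k=Q$. The translations are:
\[
\begin{array}{c|cccc}
 &k=\mathbf 1&k=P&k=R&k=Q\\\hline
(P,Q)&(P,Q)&(P,Q)&(Q,Q)&(Q,Q)\\
(P,R)&(P,R)&(P,Q)&(Q,R)&(Q,Q)\\
(Q,R)&(Q,R)&(Q,Q)&(Q,R)&(Q,Q)
\end{array}
\]
\end{itemize}

\subsection*{The semilattice and the distance}
Put $c=a\wedge b$ and $\omega=\alpha\vee\beta$, write
${\downarrow}x=\{s\in S:s\le x\}$, and let
\[
S'=(S\times\{\mathbf 1\})\cup({\downarrow}a\times\{P\})\cup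
({\downarrow}b\times\{R\})\cup({\downarrow}c\times\{Q\})\ \subseteq\ S\times T .
\]
We identify $s\in S$ with $(s,\mathbf 1)$ and put $p=(a,P)$, $r=(b,R)$. The new
elements are exactly the meets $s\wedge p=(s\wedge a,P)$,
$s\wedge r=(s\wedge b,R)$ and $s\wedge p\wedge r=(s\wedge c,Q)$ with $s\in S$.
Define
\begin{equation}\label{eq:delta}
\delta'((s,i),(t,j))=
\begin{cases}
\delta(s,t)&\text{if } i=j,\\
\alpha\vee\delta(s,t)&\text{if } i\ne j \text{ and } (i,j)\in A,\\
\beta\vee\delta(s\wedge c,t\wedge c)&\text{if } (i,j)\in E,\\
\omega\vee\delta(s,t)&\text{otherwise.}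
\end{cases}
\end{equation}
An $\alpha$-step changes the level and pays $\delta$ for any change of the
first coordinate. The third line has a different shape for the following
reason. Translating $(p,r)$ by $(s,P)$ and by $(t,R)$ gives two $\beta$-steps,
and hence a path
\[
(s,P)\to(s\wedge c,Q)\to(t\wedge c,Q)\to(t,R)
\]
of price at most $\beta\vee\delta(s\wedge c,t\wedge c)$, so (D2) allows no
larger value for the pair $((s,P),(t,R))$. The last line is chosen so that the
levels become invisible once both $\alpha$ and $\beta$ are paid.

For $K=\mathbf M_3$ with atoms $\alpha,\beta,\gamma$, and $S=\{b<a\}$ with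
$\delta(a,b)=\gamma$ and $\delta(b,a)=1$, the set $S'$ is the semilattice of
Example~\ref{ex:six}, with $p'=(b,P)$ and $q=(b,Q)$, and the pairs of price
$\alpha,\beta,\gamma$ are the non-diagonal pairs of $\sigma,\tau,\rho$.

\begin{proof}[Proof of Lemma~\ref{lem:ext}]
First, $S'$ is a subsemilattice of $S\times T$. Let $(s,i),(t,j)\in S'$. If
$i\wedge j$ equals $i$ or $j$, then $s\wedge t$ satisfies the bound required on
that level, since $s$ or $t$ does. Otherwise $\{i,j\}=\{P,R\}$, the meet has
level $Q$, and $s\wedge t\le a\wedge b=c$. Also $|S'|\le|S\times T|=4|S|$. The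
first line of \eqref{eq:delta} shows that $\delta'$ extends $\delta$, and
\[
\delta'(a,p)=\alpha\vee\delta(a,a)=\alpha,\quad
\delta'(p,r)=\beta\vee\delta(c,c)=\beta,\quad
\delta'(r,b)=\alpha\vee\delta(b,b)=\alpha .
\]
Since $\alpha,\beta,\omega\ne0$, we have $\delta'((s,i),(t,j))=0$ if and only
if $i=j$ and $\delta(s,t)=0$, which is (D1). By Lemma~\ref{lem:obs} it remains
to show that $\rho'_\gamma=\{(x,y):\delta'(x,y)\le\gamma\}$ is a quasiorder of
$S'$ for each $\gamma\in K$. Let $\pi_S\colon S'\to S$ and $\pi_T\colon S'\to T$
be the projections, which are homomorphisms. Note that $\omega\le\gamma$ holds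
exactly when $\alpha\le\gamma$ and $\beta\le\gamma$.

\emph{Case 1: $\alpha\le\gamma$ and $\beta\le\gamma$.} We claim that
$\rho'_\gamma=\pi_S^{-1}(\rho_\gamma)$, that is,
$\delta'((s,i),(t,j))\le\gamma$ if and only if $\delta(s,t)\le\gamma$. For
$(i,j)\notin E$ this is read off from \eqref{eq:delta}. For $(i,j)\in E$ the
left side says $\delta(s\wedge c,t\wedge c)\le\gamma$, which follows from
$\delta(s,t)\le\gamma$ by (D3). Conversely, (T2) and the definition of $S'$
give $s\le a$ and $t\le b$. Thus $s\wedge a=s$, $s\wedge b=s\wedge c$,
$t\wedge a=t\wedge c$, $t\wedge b=t$, and (D3) gives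
\[
\delta(s,s\wedge c)=\delta(s\wedge a,s\wedge b)\le\delta(a,b),\qquad
\delta(t\wedge c,t)=\delta(t\wedge a,t\wedge b)\le\delta(a,b).
\]
As $\delta(a,b)\le\omega\le\gamma$, (D2) along
$s,\ s\wedge c,\ t\wedge c,\ t$ yields $\delta(s,t)\le\gamma$. The claim
follows, and $\rho'_\gamma$ is a quasiorder by Lemma~\ref{lem:basic}(c).

\emph{Case 2: $\alpha\le\gamma$ and $\beta\not\le\gamma$.} The last two lines
of \eqref{eq:delta} contribute no pairs, so
$\rho'_\gamma=\pi_S^{-1}(\rho_\gamma)\cap\pi_T^{-1}(A)$, which is a quasiorder
by (T1) and Lemma~\ref{lem:basic}(c).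

\emph{Case 3: $\alpha\not\le\gamma$ and $\beta\le\gamma$.} Now
$((s,i),(t,j))\in\rho'_\gamma$ if and only if
\begin{itemize}
\item[(i)] $i=j$ and $\delta(s,t)\le\gamma$, or
\item[(ii)] $(i,j)\in E$ and $\delta(s\wedge c,t\wedge c)\le\gamma$.
\end{itemize}
Diagonal pairs are of type (i). For transitivity, let $((s,i),(t,j))$ and
$((t,j),(u,k))$ be in $\rho'_\gamma$. If both are of type (i), so is the
composite, by (D2). Otherwise $(i,k)\in E$ by (T3). Pairs of type (i) also
satisfy the inequality in (ii), by (D3). Hence
$\delta(s\wedge c,t\wedge c)\le\gamma$ and $\delta(t\wedge c,u\wedge c)\le\gamma$,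
and (D2) shows that the composite is of type (ii).

Now translate $((s,i),(t,j))\in\rho'_\gamma$ by $(u,k)\in S'$. A pair of type
(i) goes to a pair of type (i) by (D3). For a pair of type (ii), (D3) gives
$\delta(s\wedge u\wedge c,t\wedge u\wedge c)\le\gamma$. If
$(i\wedge k,j\wedge k)\in E$, the translated pair is of type (ii). Otherwise
both levels are $Q$ by (T4). Since $(s\wedge u,Q)$ and $(t\wedge u,Q)$ belong
to $S'$, we have $s\wedge u\le c$ and $t\wedge u\le c$, so
$\delta(s\wedge u,t\wedge u)=\delta(s\wedge u\wedge c,t\wedge u\wedge c)\le\gamma$
and the translated pair is of type (i). Lemma~\ref{lem:basic}(a) finishes this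
case.

\emph{Case 4: $\alpha\not\le\gamma$ and $\beta\not\le\gamma$.} Only the first
line of \eqref{eq:delta} contributes, and
$\rho'_\gamma=\pi_S^{-1}(\rho_\gamma)\cap\pi_T^{-1}(\Delta)$ is a quasiorder.
\end{proof}

\begin{remark}
The hypothesis $\alpha,\beta\ne0$ is used only for (D1). The hypothesis
$\delta(a,b)\le\alpha\vee\beta$ is used only in Case 1, and it is necessary by
(D2) along $a,p,r,b$. The restriction of level $Q$ to ${\downarrow}c$ is what
makes Case 3 work when a $\beta$-step collapses into a single level. If in
Example~\ref{ex:six} we worked in all of $\{a,b\}\times T$, then translating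
$(p,r)$ and $(a,b)$ by $(a,Q)$ would put the pair $((a,Q),(b,Q))$ into
$\tau\cap\rho$.
\end{remark}

\section{Iteration and the embedding theorems}\label{sec:iter}

\begin{proposition}\label{prop:iter}
For every join-semilattice $K$ with $0$ there is a nonempty $K$-semilattice
$(S,\delta)$ with the interpolation property such that $\delta$ is onto $K$.
If $\kappa$ is an infinite cardinal and $|K|\le\kappa$, one can take
$|S|\le\kappa$.
\end{proposition}

\begin{proof}
\emph{A start in which all prices occur.} Let
$S_0=\{e\}\cup\{x_k:k\in K\setminus\{0\}\}$, where any two distinct elements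
have meet $e$. Put $g(e)=0$, $g(x_k)=k$, and let $\delta_0(x,x)=0$ and
$\delta_0(x,y)=g(x)\vee g(y)$ for $x\ne y$. Of two distinct elements at least
one differs from $e$, which gives (D1). In (D2), the left side is $0$ if
$x=z$, and it occurs on the right side if $y\in\{x,z\}$; for distinct $x,y,z$
the inequality reads $g(x)\vee g(z)\le g(x)\vee g(y)\vee g(z)$. For (D3), let
$x\wedge z\ne y\wedge z$. Then $x\ne y$, and $g(u\wedge z)\le g(u)$ for all
$u$ because $u\wedge z\in\{u,e\}$; hence
$\delta_0(x\wedge z,y\wedge z)\le g(x)\vee g(y)=\delta_0(x,y)$. Since
$\delta_0(x_k,e)=k$ and $\delta_0(e,e)=0$, the map $\delta_0$ is onto $K$.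

\emph{Repairing all pairs.} The union of a chain of $K$-semilattices, each
extending the earlier ones, is a $K$-semilattice extending them all, because
the semilattice laws and (D1)--(D3) involve at most three elements. Given
$(S_n,\delta_n)$, enumerate as $(a_\xi,b_\xi,\alpha_\xi,\beta_\xi)_{\xi<\lambda}$,
with $\lambda$ an ordinal, all quadruples in
$S_n^2\times(K\setminus\{0\})^2$ with
$\delta_n(a_\xi,b_\xi)\le\alpha_\xi\vee\beta_\xi$. Define an increasing chain
$(U_\xi)_{\xi\le\lambda}$ of extensions by $U_0=S_n$, by applying
Lemma~\ref{lem:ext} to $U_\xi$ and the $\xi$th quadruple to get $U_{\xi+1}$,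
and by taking unions at limit ordinals. The lemma applies at each step since
the distance from $a_\xi$ to $b_\xi$ has not changed. Put $S_{n+1}=U_\lambda$
and $(S,\delta)=\bigcup_{n<\omega}(S_n,\delta_n)$.

The map $\delta$ extends $\delta_0$, so it is onto $K$. Let
$\delta(x,y)\le\alpha\vee\beta$. If $\alpha,\beta\ne0$, choose $n$ with
$x,y\in S_n$; then $S_{n+1}$ contains $p,r$ satisfying \eqref{eq:ip}. If
$\alpha=0$, take $p=x$ and $r=y$. If $\beta=0$, take $p=r=y$.

\emph{Cardinality.} Let $|K|\le\kappa$; then $|S_0|\le\kappa$. If
$|S_n|\le\kappa$, there are at most $\kappa$ quadruples, so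
$|\lambda|\le\kappa$. By induction $|U_\xi|\le\kappa$ for all
$\xi\le\lambda$: a successor step multiplies the cardinality by at most $4$,
and a limit step is a union of at most $\kappa$ sets of cardinality at most
$\kappa$. Hence $|S_{n+1}|\le\kappa$ for all $n$, and $|S|\le\kappa$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Let $K$ be the set of compact elements of $L$, a join-semilattice with $0$. We
recall why $L\cong\operatorname{Idl}K$. The maps
$x\mapsto I_x=\{k\in K:k\le x\}$ and $I\mapsto\bigvee I$ are monotone. We have
$\bigvee I_x=x$ because $L$ is algebraic, and $I_{\bigvee I}=I$ because $I$ is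
directed, so that a compact element below $\bigvee I$ lies below an element of
$I$. Thus $x\mapsto I_x$ is an order isomorphism, and it preserves all joins
and meets. Compose it with the map of Proposition~\ref{prop:phi} for the
$K$-semilattice given by Proposition~\ref{prop:iter}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $K$ be $\mathbf L$ with a new least element $0$ adjoined, and for $a\in L$
let $J_a=\{k\in K:k\le a\}$. The map $a\mapsto J_a$ is injective,
$J_a\cap J_b=J_{a\wedge b}$, and $J_a\vee J_b=J_{a\vee b}$, since both sides of
the last equation are the least ideal containing $a$ and $b$. So $\mathbf L$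
embeds into $\operatorname{Idl}K$, which embeds into
$\operatorname{Quo}\mathbf S$ by Propositions~\ref{prop:phi}
and~\ref{prop:iter}. Explicitly, $a$ is sent to
$\rho_a=\{(x,y):\delta(x,y)\le a\}$.
\end{proof}

\section{Complete sublattices and free semilattices}\label{sec:rest}

Parts (2) and (3) of Theorem~\ref{thm:B} say that part (1) reaches every
lattice it possibly can. For this we need to know that algebraicity, and a
bound on the number of compact elements, pass to complete sublattices. A
compact element of the big lattice need not lie in the sublattice, so we round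
it up.

\begin{lemma}\label{lem:sub}
Let $M$ be an algebraic lattice and $L$ a nonempty complete sublattice of $M$.
Then $L$ is algebraic and has at most as many compact elements as $M$.
\end{lemma}

\begin{proof}
The set $L$ is a complete lattice with top $1_L=\bigvee L$ and bottom
$\bigwedge L$, and nonempty joins and meets agree in $L$ and $M$. For $m$
compact in $M$ with $m\le1_L$ let $m^*=\bigwedge\{x\in L:m\le x\}$, the least
element of $L$ above $m$. It is compact in $L$: if $m^*\le\bigvee D$ with
$D\subseteq L$ directed, then $m\le d$ for some $d\in D$, so $m^*\le d$.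

Fix $x\in L$, let $C_x$ be the set of compact elements of $M$ below $x$, and
let $C_x^*=\{m^*:m\in C_x\}$. These sets are nonempty since $0_M\in C_x$. As
$m\le m^*\le x$ for $m\in C_x$, we get $x=\bigvee C_x\le\bigvee C_x^*\le x$, so
$L$ is algebraic. If $m,n\in C_x$, then $m\vee n\in C_x$, and $(m\vee n)^*$ is
an element of $L$ above $m$ and $n$, hence above $m^*$ and $n^*$. So $C_x^*$ is
directed. If $x$ is compact in $L$, then $x\le m^*$, and therefore $x=m^*$, for
some $m\in C_x$. Thus $m\mapsto m^*$ maps a set of compact elements of $M$ onto
the set of compact elements of $L$.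
\end{proof}

\begin{lemma}\label{lem:alg}
For every semilattice $\mathbf S$ the lattice $\operatorname{Quo}\mathbf S$ is
algebraic, and its compact elements are the quasiorders generated by finite
sets of pairs.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(c), directed joins are unions. If $\rho$ is generated
by a finite set $X$ and $\rho\subseteq\bigcup D$ with $D$ directed, then one
member of $D$ contains $X$ and hence $\rho$; so $\rho$ is compact. Every
quasiorder $\tau$ is the union of the directed family of quasiorders generated
by its finite subsets. Hence the lattice is algebraic, and a compact $\tau$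
equals a member of that family.
\end{proof}

To pass from an arbitrary semilattice to a free one we pull quasiorders back
along a surjection.

\begin{lemma}\label{lem:pull}
Let $h\colon F\to S$ be a surjective homomorphism of semilattices, and let
$\ker h=h^{-1}(\Delta)$. Then $\rho\mapsto h^{-1}(\rho)$ is an order
isomorphism from $\operatorname{Quo}\mathbf S$ onto the complete sublattice
$\{\tau:\tau\supseteq\ker h\}$ of $\operatorname{Quo}\mathbf F$.
\end{lemma}

\begin{proof}
The set $\{\tau:\tau\supseteq\ker h\}$ is a principal filter, so it is closed
under nonempty joins and meets, and it contains each $h^{-1}(\rho)$ by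
Lemma~\ref{lem:basic}(c). For $\tau$ in the filter put
$h(\tau)=\{(h(u),h(v)):(u,v)\in\tau\}$. This relation is reflexive because $h$
is onto, and compatible because $h$ is a homomorphism. It is transitive: if
$(u,v),(v',w)\in\tau$ and $h(v)=h(v')$, then $(v,v')\in\ker h\subseteq\tau$, so
$(u,w)\in\tau$. Surjectivity gives $h(h^{-1}(\rho))=\rho$. If
$(u,v)\in h^{-1}(h(\tau))$, there is $(u',v')\in\tau$ with $h(u)=h(u')$ and
$h(v)=h(v')$; then $(u,u'),(u',v'),(v',v)\in\tau$, so $(u,v)\in\tau$. Thus
$h^{-1}(h(\tau))=\tau$, and the two monotone maps are inverse to each other.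
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)--(4)]
(2) A complete lattice isomorphic to a complete sublattice of
$\operatorname{Quo}\mathbf S$ is algebraic by Lemmas~\ref{lem:sub}
and~\ref{lem:alg}. Conversely, the image of the map $\Phi$ in part (1) is a
complete sublattice isomorphic to $L$.

(3) Since $\kappa$ is infinite, $|\mathrm{FS}(\kappa)|=\kappa$ and there are
only $\kappa$ finite sets of pairs. By Lemma~\ref{lem:alg},
$\operatorname{Quo}(\mathrm{FS}(\kappa))$ has at most $\kappa$ compact
elements, and Lemma~\ref{lem:sub} gives necessity.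

Let $S$ be a nonempty semilattice with $|S|\le\kappa$. A surjection from the
generators onto $S$ extends to a surjective homomorphism
$\mathrm{FS}(\kappa)\to\mathbf S$, so by Lemma~\ref{lem:pull} the lattice
$\operatorname{Quo}\mathbf S$ is isomorphic to a complete sublattice of
$\operatorname{Quo}(\mathrm{FS}(\kappa))$. If $L$ is algebraic with at most
$\kappa$ compact elements, the proof of part (1) represents it as a complete
sublattice of $\operatorname{Quo}\mathbf S$ for such an $S$, and a complete
sublattice of a complete sublattice is a complete sublattice. This gives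
sufficiency. If $\mathbf L$ is any lattice with $|L|\le\kappa$, then the
join-semilattice $K$ in the proof of Theorem~\ref{thm:A} has at most $\kappa$
elements, so that proof embeds $\mathbf L$ into $\operatorname{Quo}\mathbf S$
with $S$ nonempty and $|S|\le\kappa$, and hence into
$\operatorname{Quo}(\mathrm{FS}(\kappa))$. The last claim is the case
$\kappa=\omega$.

(4) If $|S|\le1$, then $\operatorname{Quo}\mathbf S$ has one element. If $S$
has elements $u\ne v$, then $u\wedge v$ differs from one of them, so there are
$x<y$ in $S$. The pair $(x,y)$ lies in $\le$ but not in $\ge$, and $(y,x)$ lies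
in $\ge$ but not in $\le$. Thus $\le$ and $\ge$ are incomparable, and
$\operatorname{Quo}\mathbf S$ is not a chain.
\end{proof}

\begin{thebibliography}{1}
\bibitem{quo}
\emph{Quasiorder lattices of universal algebras},
\texttt{http://users.atw.hu/gllrumdsuhg/Phd\_thesis.pdf}.
\end{thebibliography}
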